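\title{The property of Kelley passes from $2^X$ to $C(X)$}

\begin{abstract}
We prove that if the hyperspace $2^X$ of nonempty closed subsets of a Hausdorff continuum $X$ has the property of Kelley, then so does the hyperspace $C(X)$ of subcontinua of $X$. This gives a positive answer to a question of Nadler. The property of Kelley of $2^X$ supplies continua of closed sets whose members need not be connected. We convert such a continuum $\mathcal L$ into a continuum of subcontinua by attaching to each pair $x\in A\in\mathcal L$ all subcontinua through $x$ that are close to $A$. The same construction characterizes the property of Kelley of $C(X)$ by an approximation condition in $2^X$, and for metric continua it gives an explicit modulus.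
\end{abstract}

\section{The question and the results}\label{sec:intro}

A \emph{continuum} is a nonempty compact connected Hausdorff space. For a compact Hausdorff space $Z$, let $2^Z$ be the set of nonempty closed subsets of $Z$ with the \emph{Vietoris topology}, whose base consists of the sets
\[
\langle U_1,\dots,U_n\rangle=\Bigl\{A\in 2^Z:\ A\subset\bigcup_{i=1}^nU_i\ \text{ and }\ A\cap U_i\neq\emptyset\ \text{ for each } i\Bigr\},
\]
where $U_1,\dots,U_n$ are open in $Z$. Let $C(Z)\subset 2^Z$ be the subspace of subcontinua of $Z$. We use the following standard facts: $2^Z$ is compact Hausdorff, and if $Z$ is a continuum, then $2^Z$ and $C(Z)$ are continua. If $Z$ has a metric $d$, the Vietoris topology is induced by the \emph{Hausdorff metric}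
\[
H(A,B)=\max\Bigl\{\sup_{a\in A}d(a,B),\ \sup_{b\in B}d(b,A)\Bigr\}.
\]
If $Z'\subset Z$ is closed, then $\langle U_1,\dots,U_n\rangle\cap 2^{Z'}=\langle U_1\cap Z',\dots,U_n\cap Z'\rangle$, so $2^{Z'}$ is a subspace of $2^Z$. The construction can be iterated, and for a continuum $X$ we shall work in $C(C(X))\subset C(2^X)$. Points of $X$ are written $x,y$; points of $2^X$ are written $A,K,Q$; subsets of $2^X$ are written $\mathcal K,\mathcal L,\mathcal U$; and subsets of $2^{2^X}$ are written $\mathfrak U,\mathfrak W$.

\begin{definition}\label{def:kelley}
A continuum $Y$ has the \emph{property of Kelley at $p\in Y$} if for each $K\in C(Y)$ with $p\in K$ and each open $\mathcal U\subset C(Y)$ with $K\in\mathcal U$ there is an open $V\subset Y$ with $p\in V$ such that every $q\in V$ belongs to some $L\in\mathcal U$. The continuum $Y$ has the \emph{property of Kelley} if this holds at every point.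
\end{definition}

The property says that a subcontinuum through $p$ can be followed by a nearby subcontinuum when $p$ is moved slightly. Equivalently, $\bigcup\mathcal U$ is open in $Y$ for every open $\mathcal U\subset C(Y)$. For a metric continuum it is equivalent to Kelley's original condition (see Remark~\ref{rem:metric}): there is a function $\delta:(0,\infty)\to(0,\infty)$ such that for every $\varepsilon>0$,
\begin{quote}
if $d(a,b)<\delta(\varepsilon)$ and $a\in A\in C(Y)$, then there is $B\in C(Y)$ with $b\in B$ and $H(A,B)<\varepsilon$.
\end{quote}
We then say that $\delta$ \emph{witnesses} Kelley's condition for $Y$.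

\begin{example}\label{ex:first}
If $Y\subset\mathbb R^n$ is compact and convex, then $\delta(\varepsilon)=\varepsilon$ is a witness: take for $B$ the union of $A$ with the segment from $a$ to $b$. On the other hand, let
\[
Y=\{(u,\sin(1/u)):0<u\le1\}\cup\bigl(\{0\}\times[-1,2]\bigr),\qquad A=\{0\}\times[0,2].
\]
The points $b_n=(1/(n\pi),0)$ converge to $(0,0)\in A$. Let $b_n\in B\in C(Y)$. If $B$ misses the vertical segment, then all its points have height at most $1$, so $d((0,2),B)\ge1$. If $B$ meets the vertical segment, then the first coordinates of its points fill $[0,1/(n\pi)]$, so $B$ contains the part of the graph over $(0,1/(n\pi)]$ and hence the limit point $(0,-1)$, which has distance $1$ from $A$. In both cases $H(A,B)\ge1$, so $Y$ does not have the property of Kelley.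
\end{example}

Since $2^X$ and $C(X)$ are continua, one can ask whether they have the property of Kelley. The following question of Nadler is posed in~\cite{source}.

\begin{quote}
\emph{Let $X$ be a continuum. If $2^X$ has the property of Kelley, does $C(X)$ have the property of Kelley?}
\end{quote}

There is evidence on both sides. The property is not inherited by subcontinua: the second space of Example~\ref{ex:first} lies in a rectangle, and rectangles have the property. So the inclusion $C(X)\subset 2^X$ proves nothing by itself. But the smaller subcontinuum $\{\{x\}:x\in X\}$, a copy of $X$, does inherit the property from $2^X$, by a short argument with unions (Step~2 in Section~\ref{sec:proof}), and one may hope that $C(X)$, which lies between the two, does too. It does.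

\begin{theorem}\label{thm:main}
Let $X$ be a continuum. If $2^X$ has the property of Kelley, then $C(X)$ has the property of Kelley.
\end{theorem}

The proof uses only a part of the hypothesis, namely what the property of Kelley of $2^X$ says about points and subcontinua of $C(X)$. For $K_0\in C(X)$ we isolate this part.

\begin{quote}
\textbf{Condition (R) at $K_0$.} For every $\mathcal K\in C(C(X))$ with $K_0\in\mathcal K$ and every open $\mathfrak U\subset C(2^X)$ with $\mathcal K\in\mathfrak U$, there is an open $\mathcal V\subset C(X)$ with $K_0\in\mathcal V$ such that every $Q\in\mathcal V$ belongs to some $\mathcal L\in\mathfrak U$.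
\end{quote}

This is the property of Kelley of $C(X)$ at $K_0$ with one relaxation: the approximating continuum $\mathcal L$ lies in $2^X$, so its members need not be connected.

\begin{theorem}\label{thm:equiv}
For a continuum $X$ the following are equivalent:
\begin{enumerate}
\item[(1)] $C(X)$ has the property of Kelley;
\item[(2)] some continuum $\mathcal H$ with $C(X)\subset\mathcal H\subset2^X$ has the property of Kelley (for example $\mathcal H=2^X$, or $\mathcal H=C_n(X)$, the space of nonempty closed sets with at most $n$ components);
\item[(3)] condition \textup{(R)} holds at every $K_0\in C(X)$.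
\end{enumerate}
Moreover, if $X$ has the property of Kelley and \textup{(R)} holds at a given $K_0\in C(X)$, then $C(X)$ has the property of Kelley at $K_0$.
\end{theorem}

Theorem~\ref{thm:main} is the case $\mathcal H=2^X$ of (2)$\Rightarrow$(1). We do not claim that the property of Kelley of $C(X)$ implies that of $2^X$; the converse proved here is the equivalence (1)$\Leftrightarrow$(3). In the metric case the argument is quantitative.

\begin{theorem}\label{thm:metric}
Let $X$ be a metric continuum, let $H$ be the Hausdorff metric on $2^X$, and let $H_2$ be the Hausdorff metric on $2^{2^X}$ induced by $H$. Suppose that $\delta:(0,\infty)\to(0,\infty)$ witnesses Kelley's condition for $2^X$. Let $\eta>0$ and $0<\sigma\le\delta(\eta)$. If $K_0,Q\in C(X)$, $H(K_0,Q)<\delta(\sigma)$ and $K_0\in\mathcal K\in C(C(X))$, then there is $\mathcal M\in C(C(X))$ with $Q\in\mathcal M$ and $H_2(\mathcal K,\mathcal M)\le\eta+2\sigma$. In particular,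
\[
\varepsilon\mapsto\delta\bigl(\min\{\delta(\varepsilon/4),\,\varepsilon/4\}\bigr)
\]
witnesses Kelley's condition for $C(X)$.
\end{theorem}

\section{The idea: marking a point}\label{sec:idea}

Let $K_0\in\mathcal K\in C(C(X))$ and let $Q\in C(X)$ be near $K_0$. The hypothesis gives a continuum $\mathcal L\subset2^X$ that contains $Q$ and is near $\mathcal K$. We must replace $\mathcal L$ by a continuum $\mathcal M\subset C(X)$ that still contains $Q$ and is near $\mathcal L$.

Suppose first that there is a retraction $\varphi:2^X\to C(X)$. For $X=[0,1]$ one may take $\varphi(A)=[\min A,\max A]$, which is continuous because $\min$ and $\max$ change by at most $H(A,B)$ when $A$ is replaced by $B$. Then $\mathcal M=\varphi(\mathcal L)$ does the job. It contains $\varphi(Q)=Q$, and the map $\mathcal L\mapsto\varphi(\mathcal L)$ fixes $\mathcal K$ and is continuous, since the preimage of $\langle\mathcal U_1,\dots,\mathcal U_n\rangle$ is $\langle\varphi^{-1}\mathcal U_1,\dots,\varphi^{-1}\mathcal U_n\rangle$. The hypothesis of Theorem~\ref{thm:main} provides no such map. So we give up choosing one continuum for each $A\in\mathcal L$ and take \emph{all} continua close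 to $A$. Closeness to $\mathcal L$ is then built in, and the difficulty moves to connectedness, for which we have the following tool.

\begin{lemma}\label{lem:fibers}
Let $\rho:\mathcal D\to G$ be a continuous surjection of compact Hausdorff spaces. If $G$ and all fibers of $\rho$ are connected, then $\mathcal D$ is connected.
\end{lemma}

\begin{proof}
Suppose $\mathcal D=P\cup R$ with $P,R$ disjoint, nonempty and closed. Each fiber, being connected, lies in $P$ or in $R$. Hence $\rho(P)$ and $\rho(R)$ are disjoint. They are nonempty and compact, and they cover $G$, which contradicts the connectedness of $G$.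
\end{proof}

The first attempt is to apply the lemma to the space of pairs $(A,C)$ with $A\in\mathcal L$ and $C$ a continuum close to $A$, mapped to $\mathcal L$. The next example shows that its fibers can be disconnected, and how to repair this.

\begin{example}\label{ex:V}
Let $r=1/4$, and let $X=[-1,1]$ with the metric
\[
d(u,v)=\max\bigl\{\bigl||u|-|v|\bigr|,\ \tfrac18|u-v|\bigr\}.
\]
This is the thin V of Figure~\ref{fig:V}, the image of $u\mapsto(|u|,u/8)$ in the plane with the maximum norm. Since $\tfrac18|u-v|\le r$ always, $d(u,v)\le r$ if and only if $\bigl||u|-|v|\bigr|\le r$. Let $A_t=\{t,-t\}$, let $\mathcal L=\{A_t:0\le t\le1\}$, an arc in $2^X$, and let $Q=A_0=\{0\}$. We want a continuum $\mathcal M\subset C(X)$ with $Q\in\mathcal M$ and $H_2(\mathcal L,\mathcal M)\le r$. At this scale the retraction above is useless, because $\varphi(A_1)=X$ and $H(A_1,X)\ge d(0,A_1)=1$.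

Put $B_t=\{u\in X:\bigl||u|-t\bigr|\le r\}$. A point is within $r$ of $t$ exactly when it lies in $B_t$, and the same holds for $-t$. So a continuum $C$ satisfies $H(A_t,C)\le r$ if and only if $C\subset B_t$. For $t>r$ the set $B_t$ consists of two disjoint intervals, one on each arm, and the continua in $B_t$ form two disjoint nonempty closed families. The fiber over $A_t$ is disconnected.

Now mark a point $x\in A_t$ and keep only the continua through $x$. If $[\alpha,\beta]$ is the component of $B_t$ containing $x$, this family is
\[
\mathcal F(x,A_t)=\{[a,b]:\ \alpha\le a\le x\le b\le\beta\},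
\]
a copy of the rectangle $[\alpha,x]\times[x,\beta]$, which is connected. The price is that the base has changed from $\mathcal L$ to the space of marked sets $G_{\mathcal L}=\{(x,A):x\in A\in\mathcal L\}$. Here $x\mapsto(x,A_{|x|})$ is a homeomorphism of $[-1,1]$ onto $G_{\mathcal L}$: there are two points over each $A_t$ with $t>0$, and the two sheets are joined over the connected member $Q$. So the new base is connected. The union $\mathcal M$ of the rectangles is connected, as one sees directly: each member of $\mathcal F(x,A_{|x|})$ shrinks to $\{x\}$ inside the rectangle, and the singletons form an arc in $\mathcal M$ through $Q$. Every member of $\mathcal M$ is within $r$ of some $A_t$, and $A_t$ is within $r$ of $\{t\}\in\mathcal M$, so $H_2(\mathcal L,\mathcal M)\le r$. (Compactness of $\mathcal M$ is part of Proposition~\ref{prop:replace}.)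

Two variations show what each ingredient is for. For $\mathcal L'=\{\{t\}:\frac12\le t\le1\}$, the continua within $r$ of some member of $\mathcal L'$ avoid $0$ and occur on both arms, so they form a disconnected family; marking discards those on the negative arm. For $\mathcal L''=\{A_t:\frac12\le t\le1\}$, which has no connected member, $G_{\mathcal L''}$ consists of two arcs, and the union of the rectangles is disconnected.
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}
\fill[gray!20] (2.1,-1.15) rectangle (5.1,1.15);
\draw (6,0.75) node[right] {$1$} -- (0,0) -- (6,-0.75) node[right] {$-1$};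
\draw[line width=2pt] (2.8,0.35) -- (4.4,0.55);
\draw[line width=2pt] (3.0,-0.375) -- (4.8,-0.6);
\fill (0,0) circle (2pt) node[left] {$0$};
\filldraw[fill=white] (3.6,0.45) circle (2.5pt);
\filldraw[fill=white] (3.6,-0.45) circle (2.5pt);
\node at (3.6,0.82) {$t$};
\node at (3.6,-0.82) {$-t$};
\end{tikzpicture}
\caption{The interval $[-1,1]$ folded into a thin V. The continua within Hausdorff distance $r$ of the two-point set $\{t,-t\}$ are those inside the shaded strip. Two of them are drawn thick; they cannot be joined by a connected family of continua inside the strip. The continua in the strip through one marked point, $t$ or $-t$, do form a connected family.}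
\label{fig:V}
\end{figure}

The general proof has the same three parts. The base $G_{\mathcal L}$ is connected as soon as one member of $\mathcal L$ is connected (Lemma~\ref{lem:incidence}). The fibers $\mathcal F(x,A)$ are connected; shrinking to $\{x\}$ is not available when $A$ is large, so we grow two members to their union instead (Lemma~\ref{lem:interval}). Finally the fibers must be nonempty, and this is the one place where the property of Kelley of $X$ itself is needed.

\section{Closeness in hyperspaces}\label{sec:close}

Without a metric, we measure closeness by neighborhoods of the diagonal. Let $Z$ be a compact Hausdorff space. For relations $E,F\subset Z\times Z$ and $A\subset Z$ put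
\begin{align*}
E[A]&=\{y:(a,y)\in E\text{ for some }a\in A\},\qquad E[a]=E[\{a\}],\\
E\circ F&=\{(x,z):(x,y)\in E\text{ and }(y,z)\in F\text{ for some }y\}.
\end{align*}
An \emph{entourage} of $Z$ is a symmetric neighborhood of the diagonal in $Z\times Z$. A finite intersection of entourages is an entourage, and $E[z]$ is a neighborhood of $z$ for each entourage $E$. We need three more facts.
\begin{enumerate}
\item[(U1)] For each entourage $E$ and each $n$ there is a closed entourage $F$ whose $n$-fold composite $F\circ\dots\circ F$ is contained in $E$. This is the textbook fact that the neighborhoods of the diagonal of a compact Hausdorff space form a uniformity with a base of closed symmetric members.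
\item[(U2)] If $A\subset U$ with $A$ closed and $U$ open, then $E[A]\subset U$ for some entourage $E$: take the complement of $(A\times(Z\setminus U))\cup((Z\setminus U)\times A)$.
\item[(U3)] If $E$ is a closed entourage, so is $E\circ E$. It is symmetric, it contains $E$, and it is a projection of the compact set $\{(x,y,z):(x,y)\in E,\ (y,z)\in E\}$.
\end{enumerate}
For a symmetric relation $E$ on $Z$ define a symmetric relation on $2^Z$ by
\[
\widehat E=\{(A,B)\in2^Z\times2^Z:\ A\subset E[B]\text{ and }B\subset E[A]\},
\]
and put $N(A,E)=\{B\in2^Z:(A,B)\in\widehat E\}$. Thus $(A,B)\in\widehat E$ when every point of each set is $E$-related to some point of the other. If $E\subset F$, then $\widehat E\subset\widehat F$. If $Z$ is metric and $S_r=\{(x,y):d(x,y)\le r\}$, then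
\begin{equation}\label{eq:dictionary}
(A,B)\in\widehat{S_r}\iff H(A,B)\le r,
\end{equation}
because the distance from a point to a compact set is attained. The next lemma says that $\widehat E$ serves in general as the relation $H\le r$ does in the metric case; part (a) is the triangle inequality.

\begin{lemma}\label{lem:hat}
Let $Z$ be a compact Hausdorff space.
\begin{enumerate}
\item[(a)] If $E,F,G$ are symmetric relations on $Z$ with $E\circ F\subset G$, then $\widehat E\circ\widehat F\subset\widehat G$.
\item[(b)] If $E$ is an entourage of $Z$, then $\widehat E$ is an entourage of $2^Z$. In particular $N(A,E)$ is a neighborhood of $A$.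
\item[(c)] If $\mathcal U\subset2^Z$ is open and $A\in\mathcal U$, then $N(A,E)\subset\mathcal U$ for some entourage $E$ of $Z$.
\item[(d)] Every entourage of $2^Z$ contains $\widehat E$ for some entourage $E$ of $Z$.
\item[(e)] If $E$ is a closed symmetric relation, then $\{(A,B):A\subset E[B]\}$ and $\widehat E$ are closed in $2^Z\times2^Z$. The relations $A\subset B$ on $2^Z\times2^Z$ and $x\in A$ on $Z\times2^Z$ are closed.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $(A,B)\in\widehat E$ and $(B,C)\in\widehat F$. Given $a\in A$, choose $b\in B$ with $(a,b)\in E$ and then $c\in C$ with $(b,c)\in F$. Given $c\in C$, choose $b\in B$ with $(b,c)\in F$ and then $a\in A$ with $(a,b)\in E$. In both cases $(a,c)\in G$.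

(b) Given $A\in2^Z$, cover $A$ by finitely many open sets $U_1,\dots,U_n$ that meet $A$ and satisfy $U_i\times U_i\subset E$. Then $A\in\langle U_1,\dots,U_n\rangle$. If $B,B'\in\langle U_1,\dots,U_n\rangle$, then each point of one of these sets lies in some $U_i$, which also contains a point of the other; so $(B,B')\in\widehat E$. Thus $\widehat E$ is a neighborhood of $(A,A)$.

(c) Let $A\in\langle U_1,\dots,U_n\rangle\subset\mathcal U$ and pick $a_i\in A\cap U_i$. By (U2) there is an entourage $E$ with $E[A]\subset\bigcup_iU_i$ and $E[a_i]\subset U_i$ for all $i$. If $B\in N(A,E)$, then $B\subset E[A]\subset\bigcup_iU_i$, and $a_i\in E[B]$ means that $B$ meets $E[a_i]\subset U_i$. So $B\in\mathcal U$.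

(d) Let $\mathcal E$ be an entourage of $2^Z$. For each $A$ choose an open $\mathcal U_A\ni A$ with $\mathcal U_A\times\mathcal U_A\subset\mathcal E$, and by (c) and (U1) an entourage $F_A$ with $N(A,F_A\circ F_A)\subset\mathcal U_A$. By (b) and compactness, finitely many of the sets $N(A,F_A)$ cover $2^Z$. Let $E$ be the intersection of the corresponding $F_A$. If $(B,B')\in\widehat E$ and $B\in N(A,F_A)$ for one of these $A$, then $B'\in N(A,F_A\circ F_A)$ by (a), and also $B\in N(A,F_A\circ F_A)$ since $F_A\subset F_A\circ F_A$. Hence $(B,B')\in\mathcal U_A\times\mathcal U_A\subset\mathcal E$.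

(e) Suppose $a\in A\setminus E[B]$. Then $\{a\}\times B$ is a compact subset of the open complement of $E$, so there are open sets $U\ni a$ and $W\supset B$ with $(U\times W)\cap E=\emptyset$. For $(A',B')$ in the neighborhood $\langle U,Z\rangle\times\langle W\rangle$ of $(A,B)$, a point of $A'\cap U$ is not in $E[B']$. So the first set has open complement, and $\widehat E$ is the intersection of this set with its mirror image. Taking for $E$ the diagonal shows that inclusion is closed. Membership is the preimage of inclusion under $(x,A)\mapsto(\{x\},A)$, and $x\mapsto\{x\}$ is continuous because the preimage of $\langle U_1,\dots,U_n\rangle$ is $\bigcap_iU_i$.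
\end{proof}

We apply the lemma with $Z=X$ and with $Z=2^X$. For an entourage $E$ of $X$, the relation $(\mathcal K,\mathcal L)\in\widehat{\widehat E}$ means that for each member of one family there is a member of the other such that the two form a pair in $\widehat E$. By (b), used twice, $N(\mathcal K,\widehat E)$ is a neighborhood of $\mathcal K$ in $2^{2^X}$. By (c) for $2^X$ and (d) for $X$, every neighborhood of $\mathcal K$ contains such a set.

To show that the fibers $\mathcal F(x,A)$ are nonempty we must apply the property of Kelley of $X$ at points and continua that are known only after the scale has been fixed. So we need it in uniform form.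

\begin{lemma}\label{lem:uniform}
Let $Y$ be a continuum with the property of Kelley. For each entourage $E$ of $Y$ there is an entourage $D\subset E$ such that whenever $(a,b)\in D$ and $a\in A\in C(Y)$, there is $B\in C(Y)$ with $b\in B$ and $(A,B)\in\widehat E$.
\end{lemma}

\begin{proof}
Choose an entourage $F$ with $F\circ F\subset E$. The set $G=\{(a,A):a\in A\in C(Y)\}$ is closed in $Y\times C(Y)$ by Lemma~\ref{lem:hat}(e), hence compact. Let $(p,K)\in G$. Since $N(K,F)$ is a neighborhood of $K$, the property of Kelley gives an open $V_{p,K}\ni p$ such that each $q\in V_{p,K}$ lies in some continuum $L\in N(K,F)$. By (U2) and (U1) choose an entourage $D_{p,K}$ with $(D_{p,K}\circ D_{p,K})[p]\subset V_{p,K}$. The set $D_{p,K}[p]\times N(K,F)$ is a neighborhood of $(p,K)$, so finitely many of these sets cover $G$. Let $D$ be the intersection of $E$ with the corresponding finitely many $D_{p,K}$.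

Let $(a,b)\in D$ and $(a,A)\in G$, and let $(p,K)$ be one of the chosen pairs with $(a,A)\in D_{p,K}[p]\times N(K,F)$. From $(p,a),(a,b)\in D_{p,K}$ we get $b\in V_{p,K}$, so there is a continuum $B\ni b$ with $(K,B)\in\widehat F$. Together with $(A,K)\in\widehat F$ and Lemma~\ref{lem:hat}(a) this gives $(A,B)\in\widehat E$.
\end{proof}

\begin{remark}\label{rem:metric}
For metric $Y$, apply the lemma with $E=S_{\varepsilon/2}$. By compactness $D$ contains $\{(a,b):d(a,b)<\delta\}$ for some $\delta>0$, and \eqref{eq:dictionary} gives Kelley's $\varepsilon$--$\delta$ condition. Conversely, that condition gives Definition~\ref{def:kelley} with $V$ the $\delta(\varepsilon)$-ball about $p$, where $\mathcal U$ contains the $\varepsilon$-ball about $K$.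
\end{remark}

\section{Two connectedness lemmas}\label{sec:connected}

From now on $X$ is a continuum. The first lemma will connect the fibers. It says that a subcontinuum can grow without jumps to any larger one. We find the connecting family as a maximal chain and show that a gap in the chain could be filled.

\begin{lemma}\label{lem:interval}
Let $C\subset C'$ be subcontinua of $X$, and let $[C,C']=\{B\in C(X):C\subset B\subset C'\}$. Then some connected subset of $[C,C']$ contains both $C$ and $C'$.
\end{lemma}

\begin{proof}
By the Hausdorff maximal principle, let $\mathcal T$ be a maximal chain in $[C,C']$ under inclusion. By maximality, every member of $[C,C']$ that is comparable with all members of $\mathcal T$ belongs to $\mathcal T$; in particular $C,C'\in\mathcal T$. By Lemma~\ref{lem:hat}(e), the set $[C,C']$ is closed, and the set of comparable pairs is closed in $C(X)\times C(X)$. So the closure of $\mathcal T$ is again a chain in $[C,C']$, and $\mathcal T$ is compact by maximality.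

A nonempty compact chain $\mathcal N$ has a largest member: the sets $\{B\in\mathcal N:B\supset M\}$, for $M\in\mathcal N$, are closed, nonempty and nested, so they have a common member. Reversing the inclusions gives a smallest member.

Suppose that $\mathcal T=\mathcal P\cup\mathcal R$ with $\mathcal P,\mathcal R$ disjoint, nonempty and closed, and $C'\in\mathcal R$. Let $P$ be the largest member of $\mathcal P$, and let $R$ be the smallest member of $\{M\in\mathcal R:M\supset P\}$, a closed family containing $C'$. Then $P\subsetneq R$. A member $M$ of $\mathcal T$ not contained in $P$ strictly contains $P$, so it lies in $\mathcal R$ and contains $R$. Thus every member of $\mathcal T$ is contained in $P$ or contains $R$. A continuum strictly between $P$ and $R$ would therefore be comparable with all members of $\mathcal T$ without belonging to $\mathcal T$, which maximality forbids.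

We now find such a continuum. Pick $z\in R\setminus P$ and a set $U\supset P$, open in $R$, with $z\notin\overline U$. Let $B$ be the component of $\overline U$ containing $P$. Then $B\subset R$ and $B\ne R$, since $z\notin B$. We claim that $B$ meets $\overline U\setminus U$; then $B\neq P$ and we are done. In a compact Hausdorff space, a component is the intersection of the clopen sets containing it. If $B$ missed the compact set $\overline U\setminus U$, then finitely many clopen subsets of $\overline U$ containing $B$ would have an intersection $W$ with $B\subset W\subset U$. This $W$ is closed in $\overline U$, hence in $R$, and open in $U$, hence in $R$. It is nonempty and misses $z$, which contradicts the connectedness of $R$. So the claim holds, $P\subsetneq B\subsetneq R$, and this contradiction shows that $\mathcal T$ is connected.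
\end{proof}

The second lemma connects the base. The forgetful map $G_{\mathcal L}\to\mathcal L$ has fibers $A\times\{A\}$, which need not be connected, so Lemma~\ref{lem:fibers} does not apply. But the map is open, and then a single connected fiber suffices. For $K\in C(X)$ write $s(K)=\{\{x\}:x\in K\}$; it is a subcontinuum of $C(X)$, being the image of $K$ under $x\mapsto\{x\}$.

\begin{lemma}\label{lem:incidence}
Let $\mathcal L\in C(2^X)$ contain some $Q\in C(X)$.
\begin{enumerate}
\item[(a)] The space $G_{\mathcal L}=\{(x,A)\in X\times\mathcal L:x\in A\}$ is a continuum.
\item[(b)] The union $L=\bigcup\mathcal L$ is a subcontinuum of $X$.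
\item[(c)] If $K\in C(X)$, $E$ is a symmetric relation on $X$ and $(s(K),\mathcal L)\in\widehat{\widehat E}$, then $(K,L)\in\widehat E$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The set $G_{\mathcal L}$ is closed in $X\times\mathcal L$ by Lemma~\ref{lem:hat}(e), hence compact. The map $\pi:G_{\mathcal L}\to\mathcal L$, $\pi(x,A)=A$, is open: for open $U\subset X$ and $\mathcal W\subset\mathcal L$,
\[
\pi\bigl(G_{\mathcal L}\cap(U\times\mathcal W)\bigr)=\{A\in\mathcal W:A\cap U\ne\emptyset\}=\mathcal W\cap\langle U,X\rangle .
\]
Suppose $G_{\mathcal L}=P\cup R$ with $P,R$ disjoint, nonempty and closed, hence also open. Then $\pi(P)$ and $\pi(R)$ are nonempty, compact and open in the connected space $\mathcal L$, so both equal $\mathcal L$. Therefore both $P$ and $R$ meet $\pi^{-1}(Q)=Q\times\{Q\}$, which is connected. This is a contradiction.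

(b) The set $L$ is the projection of $G_{\mathcal L}$ to $X$.

(c) If $y\in A\in\mathcal L$, there is $k\in K$ with $(A,\{k\})\in\widehat E$, so $y\in E[k]\subset E[K]$. If $k\in K$, there is $A\in\mathcal L$ with $(\{k\},A)\in\widehat E$, so $k\in E[A]\subset E[L]$.
\end{proof}

\section{Replacing closed sets by continua}\label{sec:replace}

We now carry out the construction of Example~\ref{ex:V} in general. The property of Kelley does not appear yet; nonemptiness of the fibers is taken as a hypothesis.

\begin{proposition}\label{prop:replace}
Let $S$ be a closed entourage of $X$, and let $\mathcal L\in C(2^X)$ contain some $Q\in C(X)$. Assume that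
\begin{equation}\label{eq:nonempty}
\text{for all }A\in\mathcal L\text{ and }x\in A\text{ there is }C\in C(X)\text{ with }x\in C\text{ and }(A,C)\in\widehat S.
\end{equation}
Then
\[
\mathcal M=\{C\in C(X):\ A\cap C\ne\emptyset\text{ and }(A,C)\in\widehat S\text{ for some }A\in\mathcal L\}
\]
is a subcontinuum of $C(X)$ with $Q\in\mathcal M$ and $(\mathcal L,\mathcal M)\in\widehat{\widehat S}$.
\end{proposition}

\begin{proof}
Let
\[
\mathcal D=\{(x,A,C)\in X\times\mathcal L\times C(X):\ x\in A,\ x\in C,\ (A,C)\in\widehat S\}.
\]
Since $S$ is closed, all three conditions are closed by Lemma~\ref{lem:hat}(e), so $\mathcal D$ is compact. Its projection to $C(X)$ is $\mathcal M$. Let $\rho:\mathcal D\to G_{\mathcal L}$, $\rho(x,A,C)=(x,A)$. The fiber of $\rho$ over $(x,A)$ is a copy of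
\[
\mathcal F(x,A)=\{C\in C(X):\ x\in C,\ C\subset S[A],\ A\subset S[C]\},
\]
and \eqref{eq:nonempty} says that $\rho$ is surjective.

\emph{The fibers are connected.} Let $C_1,C_2\in\mathcal F(x,A)$. Both contain the marked point $x$, so $C_1\cup C_2$ is a continuum. Let $i\in\{1,2\}$ and $B\in[C_i,C_1\cup C_2]$. Then $x\in B$. The upper bound gives $B\subset C_1\cup C_2\subset S[A]$, and the lower bound gives $A\subset S[C_i]\subset S[B]$. So $[C_i,C_1\cup C_2]\subset\mathcal F(x,A)$. By Lemma~\ref{lem:interval}, each $C_i$ is joined to $C_1\cup C_2$ by a connected subset of $\mathcal F(x,A)$. The union of these two subsets is connected and contains $C_1$ and $C_2$.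

The base $G_{\mathcal L}$ is connected by Lemma~\ref{lem:incidence}(a). By Lemma~\ref{lem:fibers}, $\mathcal D$ is a continuum, and so is its projection $\mathcal M$. For any $x\in Q$ we have $(x,Q,Q)\in\mathcal D$, since $S$ contains the diagonal; so $Q\in\mathcal M$. Each $C\in\mathcal M$ has $(A,C)\in\widehat S$ for some $A\in\mathcal L$ by definition. Conversely, given $A\in\mathcal L$, pick $x\in A$ and $C\in\mathcal F(x,A)$; then $C\in\mathcal M$ and $(A,C)\in\widehat S$. Hence $(\mathcal L,\mathcal M)\in\widehat{\widehat S}$.
\end{proof}

Hypothesis \eqref{eq:nonempty} is required at every point of every member of $\mathcal L$, not at one point per member, because it is the whole space $G_{\mathcal L}$ that Lemma~\ref{lem:incidence} shows to be connected. The connected member $Q$ is used only through that lemma; the family $\mathcal L''$ of Example~\ref{ex:V} satisfies \eqref{eq:nonempty} with $S=S_r$ and shows that $\mathcal M$ can be disconnected without it.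

\section{Proof of Theorems \ref{thm:main} and \ref{thm:equiv}}\label{sec:proof}

The space $C_n(X)$ in statement (2) is indeed a continuum between $C(X)$ and $2^X$. It is the image of $C(X)^n$ under $(C_1,\dots,C_n)\mapsto C_1\cup\dots\cup C_n$, and this map is continuous by Lemma~\ref{lem:hat}(b),(c), because $(A_i,B_i)\in\widehat E$ for all $i$ implies $(\bigcup_iA_i,\bigcup_iB_i)\in\widehat E$.

\medskip
\noindent\textbf{Step 1: (1)$\Rightarrow$(2)$\Rightarrow$(3).} For the first implication take $\mathcal H=C(X)$. For the second, let $K_0\in\mathcal K\in C(C(X))\subset C(\mathcal H)$, and let $\mathfrak U\ni\mathcal K$ be open in $C(2^X)$. Then $\mathfrak U\cap C(\mathcal H)$ is open in $C(\mathcal H)$ and contains $\mathcal K$. The property of Kelley of $\mathcal H$ at $K_0$ gives an open $\mathcal V'\subset\mathcal H$ with $K_0\in\mathcal V'$ such that every $Q\in\mathcal V'$ lies in some $\mathcal L\in\mathfrak U\cap C(\mathcal H)$. Put $\mathcal V=\mathcal V'\cap C(X)$.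

\medskip
\noindent\textbf{Step 2: if (R) holds at $\{p\}$, then $X$ has the property of Kelley at $p$.} We lift the problem to singletons and come back down by taking a union. Let $p\in K\in C(X)$ and let $\mathcal U\ni K$ be open in $C(X)$. By Lemma~\ref{lem:hat}(c) choose an entourage $E$ with $N(K,E)\cap C(X)\subset\mathcal U$. The continuum $s(K)\subset C(X)$ contains $\{p\}$. Let $\mathfrak U$ be the interior in $C(2^X)$ of $N(s(K),\widehat E)\cap C(2^X)$; it contains $s(K)$. Let $\mathcal V$ be given by (R) at $\{p\}$, and let $V=\{q\in X:\{q\}\in\mathcal V\}$, an open set containing $p$. For $q\in V$ there is $\mathcal L\in\mathfrak U$ with $\{q\}\in\mathcal L$. Lemma~\ref{lem:incidence}, with the connected member $\{q\}$, shows that $L=\bigcup\mathcal L$ is a continuum with $(K,L)\in\widehat E$. So $q\in L\in\mathcal U$.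

\medskip
\noindent\textbf{Step 3: if $X$ has the property of Kelley and (R) holds at $K_0$, then $C(X)$ has the property of Kelley at $K_0$.} Let $K_0\in\mathcal K\in C(C(X))$, and let $\mathfrak W\ni\mathcal K$ be open in $C(C(X))$. Condition (R) will give a family $\mathcal L$ near $\mathcal K$, and we must verify \eqref{eq:nonempty} for it. A set $A\in\mathcal L$ need not be connected, but it is close to some $K\in\mathcal K$, which is connected. This $K$ need not contain the marked point $x\in A$, but it contains a point near $x$, and the property of Kelley of $X$ moves $K$ to a nearby continuum through $x$. So $\mathcal L$ must be close to $\mathcal K$ at the finer scale that Lemma~\ref{lem:uniform} demands, and we choose the scales in that order.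

Choose an entourage $E_0$ of $X$ with
\[
N(\mathcal K,\widehat{E_0})\cap C(C(X))\subset\mathfrak W .
\]
By (U1) choose a closed entourage $E$ with $E\circ E\circ E\subset E_0$, and put $S=E\circ E$, a closed entourage by (U3). Let $D\subset E$ be given by Lemma~\ref{lem:uniform} for $Y=X$ and $E$. Let $\mathfrak U$ be the interior in $C(2^X)$ of $N(\mathcal K,\widehat D)\cap C(2^X)$; it contains $\mathcal K$. Condition (R) at $K_0$ gives an open $\mathcal V\subset C(X)$ with $K_0\in\mathcal V$. Fix $Q\in\mathcal V$ and $\mathcal L\in\mathfrak U$ with $Q\in\mathcal L$. We find $\mathcal M\in\mathfrak W$ with $Q\in\mathcal M$.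

Let $x\in A\in\mathcal L$. Since $(\mathcal K,\mathcal L)\in\widehat{\widehat D}$, there is $K\in\mathcal K$ with $(K,A)\in\widehat D$, and then $y\in K$ with $(y,x)\in D$. As $K$ is a continuum, Lemma~\ref{lem:uniform} gives $C\in C(X)$ with $x\in C$ and $(K,C)\in\widehat E$. Also $(A,K)\in\widehat D\subset\widehat E$, so $(A,C)\in\widehat S$ by Lemma~\ref{lem:hat}(a). Thus \eqref{eq:nonempty} holds.

Proposition~\ref{prop:replace} gives $\mathcal M\in C(C(X))$ with $Q\in\mathcal M$ and $(\mathcal L,\mathcal M)\in\widehat{\widehat S}$. Since $E\circ S\subset E_0$, Lemma~\ref{lem:hat}(a) for $X$ gives $\widehat E\circ\widehat S\subset\widehat{E_0}$, and the same lemma for $2^X$ gives $\widehat{\widehat E}\circ\widehat{\widehat S}\subset\widehat{\widehat{E_0}}$. As $(\mathcal K,\mathcal L)\in\widehat{\widehat D}\subset\widehat{\widehat E}$, we obtain $(\mathcal K,\mathcal M)\in\widehat{\widehat{E_0}}$, so $\mathcal M\in\mathfrak W$.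

\medskip
\noindent\textbf{Conclusion.} Step 3 is the last sentence of Theorem~\ref{thm:equiv}. If (3) holds, then Step~2 at every $p\in X$ shows that $X$ has the property of Kelley, and Step~3 at every $K_0$ gives (1). With Step~1 this proves Theorem~\ref{thm:equiv}, and Theorem~\ref{thm:main} is the case $\mathcal H=2^X$. \hfill$\square$

\medskip
The hypothesis on the hyperspace is thus used twice: at the singletons, to obtain the property of Kelley of $X$, and at $K_0$, to obtain $\mathcal L$. In the metric case these two uses appear as the two nested occurrences of $\delta$ in the modulus of Theorem~\ref{thm:metric}.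

\section{Proof of Theorem \ref{thm:metric}}\label{sec:metric}

We repeat Steps 2 and 3 with numbers in place of entourages. Applying \eqref{eq:dictionary} to $X$ and then to $2^X$ shows that $(\mathcal K,\mathcal L)\in\widehat{\widehat{S_r}}$ if and only if $H_2(\mathcal K,\mathcal L)\le r$.

\emph{The function $\delta$ also witnesses Kelley's condition for $X$.} Let $d(a,b)<\delta(\varepsilon)$ and $a\in K\in C(X)$. Then $H(\{a\},\{b\})=d(a,b)<\delta(\varepsilon)$ and $\{a\}\in s(K)$, so there is $\mathcal L\in C(2^X)$ with $\{b\}\in\mathcal L$ and $r=H_2(s(K),\mathcal L)<\varepsilon$. By Lemma~\ref{lem:incidence}(b), and by part (c) with $E=S_r$, the union $\bigcup\mathcal L$ is a continuum containing $b$ with $H(K,\bigcup\mathcal L)\le r<\varepsilon$.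

\emph{The continuum $\mathcal M$.} Let $\eta,\sigma,K_0,Q,\mathcal K$ be as in the theorem. Since $H(K_0,Q)<\delta(\sigma)$, there is $\mathcal L\in C(2^X)$ with $Q\in\mathcal L$ and $H_2(\mathcal K,\mathcal L)<\sigma$. We verify \eqref{eq:nonempty} for $S=S_{\eta+\sigma}$. Given $x\in A\in\mathcal L$, choose $K\in\mathcal K$ with $H(K,A)<\sigma$ and $y\in K$ with $d(y,x)<\sigma\le\delta(\eta)$. By the previous paragraph there is $C\in C(X)$ with $x\in C$ and $H(K,C)<\eta$. Then $H(A,C)<\eta+\sigma$, so $(A,C)\in\widehat S$. Proposition~\ref{prop:replace} gives $\mathcal M\in C(C(X))$ with $Q\in\mathcal M$ and $H_2(\mathcal L,\mathcal M)\le\eta+\sigma$. Hence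
\[
H_2(\mathcal K,\mathcal M)\le H_2(\mathcal K,\mathcal L)+H_2(\mathcal L,\mathcal M)\le\eta+2\sigma .
\]

\emph{The modulus.} Given $\varepsilon>0$, take $\eta=\varepsilon/4$ and $\sigma=\min\{\delta(\varepsilon/4),\varepsilon/4\}$. Then $0<\sigma\le\delta(\eta)$ and $\eta+2\sigma\le\frac34\varepsilon<\varepsilon$. So $H(K_0,Q)<\delta(\sigma)$ and $K_0\in\mathcal K\in C(C(X))$ yield $\mathcal M\in C(C(X))$ with $Q\in\mathcal M$ and $H_2(\mathcal K,\mathcal M)<\varepsilon$, which is Kelley's condition for $C(X)$. \hfill$\square$

\begin{thebibliography}{1}

\bibitem{source}
\texttt{http://www.fcfm.buap.mx/\allowbreak assets/\allowbreak docs/\allowbreak publicaciones/\allowbreak articulos/\allowbreak mat/\allowbreak ChaconTirado-et\_al-2021.pdf}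

\end{thebibliography}
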